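# Intersection, composition and converse: representable algebras of relations never form a variety

## 1. Representable algebras and the equations they satisfy

Throughout, $\Lambda^+=\{+,\cdot,0,1,;,\smile,1'\}$, and a *similarity type* is a subset $\Lambda$ of $\Lambda^+$.

**Definition (algebra of relations).** Take a base set $U$, an equivalence relation $W\subseteq U\times U$, and a set $A$ of relations contained in $W$ that is closed under the operations in $\Lambda$, read as follows: $+$ is union, $\cdot$ is intersection, $0$ is the empty relation, $1$ is $W$,
$$R;S=\{(u,v):\exists w\,((u,w)\in R\wedge(w,v)\in S)\},\qquad R^\smile=\{(v,u):(u,v)\in R\},$$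
and $1'=\{(u,u):u\in U\}$. This is a *$\Lambda$-algebra of binary relations*. Its isomorphic copies are the *representable* $\Lambda$-algebras, and they form the class $\mathbf R(\Lambda)$. Let $\mathbf V(\Lambda)$ be the variety generated by $\mathbf R(\Lambda)$.

By Birkhoff's theorem, an algebra lies in $\mathbf V(\Lambda)$ exactly when it satisfies every $\Lambda$-equation that is valid in $\mathbf R(\Lambda)$. The class $\mathbf R(\Lambda)$ itself is a quasivariety. That is, it is described by implications "finitely many equations imply an equation", called quasi-identities. The question is Problem 5.2 of "Axiomatizability of positive algebras of binary relations":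

*For which $\Lambda\supseteq\{\cdot,;,\smile\}$ do we have $\mathbf R(\Lambda)=\mathbf V(\Lambda)$?*

For all these $\Lambda$ it is known that neither $\mathbf R(\Lambda)$ nor $\mathbf V(\Lambda)$ is finitely axiomatizable. We shall prove that the answer is: for none.

**Example 1 (equality for a small type).** Let $\Lambda=\{\cdot\}$. A set of relations closed under intersection is a semilattice. Conversely, given a semilattice $A$, take $U=A$, $W=U\times U$ and $a\mapsto\{(b,b):b\le a\}$. This map is injective, and it turns $\cdot$ into intersection because $b\le a\cdot a'$ iff $b\le a$ and $b\le a'$. So $\mathbf R(\{\cdot\})$ is the class of semilattices. It is defined by equations, hence $\mathbf R(\{\cdot\})=\mathbf V(\{\cdot\})$.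

**Example 2 (a quasi-identity may fail in the generated variety).** The semigroup $(\mathbb N,+)$ satisfies $x+y=x+z\Rightarrow y=z$. Its image under $n\mapsto\min(n,1)$ is $(\{0,1\},\max)$. This satisfies every equation valid in $(\mathbb N,+)$, but $\max(1,0)=\max(1,1)$ while $0\neq1$.

Example 2 tells us what to look for: a quasi-identity true for relations, and an algebra that violates it but satisfies all equations true for relations. We begin with one finite algebra. It settles the problem, and for it the hardest lemma is short.

## 2. A five-point configuration in every algebra of relations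

Read $v\le w$ as $v\cdot w=v$. Consider, in the type $\{\cdot,;,\smile\}$, the quasi-identity
$$x\le(a_1;a_2^\smile)\cdot(b_1;b_2^\smile)\ \wedge\ (a_1^\smile;b_1)\cdot(a_2^\smile;b_2)\le c;d^\smile\ \Rightarrow\ x\le\big((a_1;c)\cdot(b_1;d)\big);\big((a_2;c)\cdot(b_2;d)\big)^\smile .\tag{1}$$

It is valid in $\mathbf R(\{\cdot,;,\smile\})$. Let the variables be relations that satisfy the premises, and let $(u,v)\in x$. The first premise gives $p$ with $(u,p)\in a_1$, $(v,p)\in a_2$, and $q$ with $(u,q)\in b_1$, $(v,q)\in b_2$. Then $(p,q)$ lies in $a_1^\smile;b_1$ via $u$ and in $a_2^\smile;b_2$ via $v$. The second premise gives $m$ with $(p,m)\in c$ and $(q,m)\in d$. So $(u,m)\in(a_1;c)\cdot(b_1;d)$ and $(v,m)\in(a_2;c)\cdot(b_2;d)$, and $m$ witnesses the conclusion.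

Notice the picture: *all six* pairs among the four points $u,v,p,q$ are used, and only then does $m$ arrive.

## 3. Algebras built from coloured triangles

We need a flexible supply of finite algebras.

**Definition (pattern).** A *pattern* consists of a nonempty set of *types*; for each unordered pair $\{X,Y\}$ of different types a nonempty set $\mathrm{Col}\{X,Y\}$ of *colours*; and a set of *forbidden triangles*, each given by three pairwise different types and a colour for each of the three pairs.

**Definition (the algebra of a pattern).** The *atoms* are, for each type $X$, the atoms $1_X$ (an *identity atom*) and $\delta_X$, with source and target $X$; and $(X,Y,\gamma)$ for $X\ne Y$, $\gamma\in\mathrm{Col}\{X,Y\}$, with source $X$ and target $Y$. Put $1_X^\smile=1_X$, $\delta_X^\smile=\delta_X$, $(X,Y,\gamma)^\smile=(Y,X,\gamma)$. For atoms $s,t,r$ the relation $C(s,t,r)$ holds iff they go $X\to Y$, $Y\to Z$, $X\to Z$ for some types $X,Y,Z$ and one of the following holds: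

* $s$ is an identity and $r=t$;
* $t$ is an identity and $r=s$;
* $r$ is an identity and $t=s^\smile$;
* none of $s,t,r$ is an identity, and they do not form a forbidden triangle (if a type is repeated, they never do).

The algebra consists of all sets of atoms, with the Boolean operations, $0=\emptyset$, $1$ the set of all atoms, $1'=\{1_X:X\text{ a type}\}$, elementwise converse, and
$$R;T=\{r:\exists s\in R,\ \exists t\in T,\ C(s,t,r)\}.$$
We identify an atom with its singleton.

**Example 3.** With one type $X$ the atoms are $1_X,\delta_X$, and $\delta_X;\delta_X=\{1_X,\delta_X\}$. This algebra is representable on three points: let $1_X$ be the identity and $\delta_X$ the relation "different". On three points, "different" composed with itself is everything.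

**Definition (network).** A *network* over a pattern is a nonempty set $N$ of nodes, each with a type, and with a colour from $\mathrm{Col}\{X,Y\}$ on each pair of nodes of different types $X,Y$, such that no forbidden triangle occurs. Put $\lambda(n,n)=1_X$ if $n$ has type $X$; $\lambda(n,n')=\delta_X$ if $n\ne n'$ both have type $X$; and $\lambda(n,n')=(X,Y,\text{colour of }nn')$ if the types $X,Y$ of $n,n'$ differ.

So $\lambda(n',n)=\lambda(n,n')^\smile$, and
$$C(\lambda(n,n''),\lambda(n'',n'),\lambda(n,n'))\quad\text{for all nodes }n,n',n''.\tag{2}$$
Indeed, if two of the nodes coincide, one of the first three clauses applies. If all three differ, no identity atom occurs, and the fourth clause holds because the network contains no forbidden triangle.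

For an assignment $\bar a$ of elements of the algebra to variables, put $\hat a=\{(n,n')\in N^2:\lambda(n,n')\in a\}$ for each $a$ in $\bar a$.

**Lemma 1.** Let $B$ be the algebra of a pattern, $N$ a network over it, $\sigma$ a $\Lambda^+$-term. If $(n,n')\in\sigma(\hat{\bar a})$, evaluated in the algebra of all subsets of $N\times N$ with unit $N\times N$, then $\lambda(n,n')\in\sigma^B(\bar a)$.

*Proof.* Induction on $\sigma$. For a variable this is the definition of $\hat a$. The cases $+$, $\cdot$, $0$ and $1$ are immediate. For $1'$ we have $n=n'$ and $\lambda(n,n)\in1'$. If $(n,n')\in\sigma_1(\hat{\bar a})^\smile$, then $\lambda(n',n)\in\sigma_1^B(\bar a)$, so $\lambda(n,n')=\lambda(n',n)^\smile$ lies in its converse. If $(n,n')\in\sigma_1(\hat{\bar a});\sigma_2(\hat{\bar a})$ via $n''$, then $\lambda(n,n'')\in\sigma_1^B(\bar a)$ and $\lambda(n'',n')\in\sigma_2^B(\bar a)$, so (2) gives $\lambda(n,n')\in(\sigma_1;\sigma_2)^B(\bar a)$. $\square$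

Networks thus transfer membership from concrete relations into $B$. The converse direction is the problem.

## 4. The algebra $B_2$ with 52 atoms

Let $B_2$ be the algebra of the following pattern. Its types are $P,Q,M,U_1,U_2$, and its colours are
$$\{P,Q\}:e;\quad\{P,M\}:c,c';\quad\{Q,M\}:d,d';\quad\{U_i,P\}:a,a';\quad\{U_i,Q\}:b,b';\quad\{U_1,U_2\}:x,x';\quad\{U_i,M\}:h,w,z.$$
Write $nn'=\gamma$, for nodes or for types, when the pair has colour $\gamma$. The forbidden triangles, for $i\in\{1,2\}$ in (F1) and (F2), are

* (F1) $U_iP=a,\ PM=c,\ U_iM=w$;
* (F2) $U_iQ=b,\ QM=d,\ U_iM=z$;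
* (F4) $U_1U_2=x,\ U_1M=h,\ U_2M=h$.

(A rule (F3) will appear for longer chains.) There are $10$ atoms $1_X,\delta_X$ and $1+2+2+4+4+2+6=21$ coloured unordered pairs, hence $10+42=52$ atoms.

**Proposition 1.** $B_2$ violates (1). Hence for every $\Lambda\supseteq\{\cdot,;,\smile\}$ the $\Lambda$-reduct of $B_2$ is not in $\mathbf R(\Lambda)$.

*Proof.* Put $x=(U_1,U_2,x)$, $a_i=(U_i,P,a)$, $b_i=(U_i,Q,b)$, $c=(P,M,c)$, $d=(Q,M,d)$. A forbidden triangle always has type $M$ and some $U_i$ among its types. So $x$ lies in $a_1;a_2^\smile$ and in $b_1;b_2^\smile$: these triangles have types $U_1,P,U_2$ and $U_1,Q,U_2$. The element $(a_1^\smile;b_1)\cdot(a_2^\smile;b_2)$ is $(P,Q,e)$, the only atom from $P$ to $Q$, and it lies in $c;d^\smile$. So the premises hold.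

By (F1), $a_i;c$ consists of $(U_i,M,h),(U_i,M,z)$. By (F2), $b_i;d$ consists of $(U_i,M,h),(U_i,M,w)$. The intersection is $(U_i,M,h)$. By (F4), $(U_1,M,h);(U_2,M,h)^\smile=\{(U_1,U_2,x')\}$, which does not contain $x$. The conclusion fails.

If the $\Lambda$-reduct were in $\mathbf R(\Lambda)$, its $\{\cdot,;,\smile\}$-reduct would be in $\mathbf R(\{\cdot,;,\smile\})$, where (1) is valid. $\square$

## 5. Where a step-by-step representation of $B_2$ stops

It remains to show that $B_2$ satisfies all equations true for relations. The natural way to get equations is to build a representation, adding witnesses one at a time to a growing network. We know that this must fail. Let us see where.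

Start with nodes $u,v$ of types $U_1,U_2$ and $uv=x$. Since $x\in a_1;a_2^\smile$, we need $p$ with $up=vp=a$. Since $x\in b_1;b_2^\smile$, we need $q$ with $uq=vq=b$. The pair $pq$ must get colour $e$. Since $(P,Q,e)\in c;d^\smile$, we need $m$ with $pm=c$, $qm=d$. Now $um\ne w$ by (F1) and $um\ne z$ by (F2), so $um=h$. In the same way $vm=h$, and (F4) is violated. The construction dies when $m$ is attached to the edge $pq$ of a *complete graph on four nodes*.

An equation cannot ask for so much. To see that an atom lies in $\tau(\bar a)$, one unfolds $\tau$: each composition adds one triangle on an edge already present, and meets glue pieces together along one edge. For example, $x\in(a_1;a_2^\smile)\cdot(b_1;b_2^\smile)$ unfolds into the triangles $u,p,v$ and $u,q,v$ glued along $uv$, and $pq$ is not an edge. So we ask for less: a network that contains the finitely many witnesses demanded by *one* term at *one* atom. These witnesses form a graph glued from triangles along edges, and such a graph has no complete subgraph on four nodes.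

## 6. Terms unfold into triangles glued along edges

**Definition (the class $\mathcal G$).** $\mathcal G$ is the smallest class of finite graphs, closed under isomorphism, that contains the complete graphs $K_1,K_2,K_3$ and is closed under *gluing*: from $G_1=(V_1,E_1)$ and $G_2=(V_2,E_2)$ in $\mathcal G$ such that $K=V_1\cap V_2$ has $1$ or $2$ elements and is a clique in both, form $(V_1\cup V_2,E_1\cup E_2)$.

For example, two triangles sharing an edge form a graph in $\mathcal G$. In a glued graph $G$:

* each $G_i$ is the subgraph induced on $V_i$, since an edge of one part inside $K$ is an edge of the other;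
* there is no edge between $V_1\setminus K$ and $V_2\setminus K$, so every clique lies in $V_1$ or in $V_2$.

**Definition (partial network).** A *partial network* $T$ over a finite graph $(N,E)$ gives each node a type and each $E$-pair of nodes of different types a colour of that pair of types, so that no triangle of the graph is forbidden. For $n=n'$ and for $nn'\in E$ define $\lambda(n,n')$ as before. A network *extends* $T$ if its nodes include those of $T$, with the same types and the same colours on $E$-pairs.

For example, over $B_2$, the path $u,p,m$ with types $U_1,P,M$ and $up=a$, $pm=c$ is a partial network. It extends to a network on its three nodes by $um=h$ or $um=z$, but not by $um=w$.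

If two partial networks over graphs in $\mathcal G$ share exactly one vertex (with the same type), or exactly the two ends of a common edge (with the same types and colour), then the union is a partial network over a graph in $\mathcal G$, because each triangle lies in one part. A network extending the union extends both parts.

**Lemma 2.** Let $B$ be the algebra of a pattern, $\tau$ a $\Lambda^+$-term, $\bar a$ an assignment, and $r\in\tau^B(\bar a)$ an atom. There are a partial network $T$ over a graph in $\mathcal G$ and nodes $n,n'$ of $T$ (the *root* $(n,n')$) such that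

* either $n=n'$ has type $X$ and $r=1_X$, or $n\ne n'$, $nn'\in E$, $r$ is not an identity atom and $\lambda(n,n')=r$;
* for every network $N$ extending $T$, $(n,n')\in\tau(\hat{\bar a})$, evaluated over $N$.

*Proof.* Induction on $\tau$; in each case we say what $T$ is. Parts are always made disjoint before we identify nodes.

**Variables, $1$, $1'$, $0$.** Let $T$ be a single node of type $X$ if $r=1_X$, and otherwise a single edge $nn'$ with $\lambda(n,n')=r$. In every network $N$ extending $T$ we have $\lambda(n,n')=r$, so $(n,n')\in\hat a$ if $\tau$ is a variable with value $a\ni r$. For $\tau=1$ there is nothing to check. For $\tau=1'$ the atom $r$ is an identity, so $n=n'$. For $\tau=0$ there is no $r$.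

**Sum and converse.** For $\tau_1+\tau_2$ use the $T$ of a summand containing $r$. For $\tau_1^\smile$ take $T$ for $r^\smile\in\tau_1^B(\bar a)$ and reverse the root.

**Meet.** If $r\in(\tau_1\cdot\tau_2)^B(\bar a)$, take $T_1,T_2$ for the same $r$ and glue them along their roots. Both roots are vertices of the same type, or both are edges carrying the same atom.

**Composition.** Let $s\in\tau_1^B(\bar a)$, $t\in\tau_2^B(\bar a)$ with $C(s,t,r)$. Take $T_1$ for $s$ with root $(n,w_1)$ and $T_2$ for $t$ with root $(w_2,n')$. The types of $w_1,w_2$ agree: both are the target of $s$.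

* If $s$ is an identity, then $n=w_1$ and $r=t$; if $t$ is an identity, then $w_2=n'$ and $r=s$. In both cases glue along the single vertex $w_1=w_2$. The root is $(n,n')$, and it carries $r$.
* If $r$ is an identity and $s,t$ are not, then $t=s^\smile$. Identify $n=n'$ and $w_1=w_2$; the two edges agree since $\lambda(n,w_1)=s$ and $\lambda(n',w_2)=t^\smile=s$. The root is $(n,n)$, and $r=1_X$ with $X$ the type of $n$.
* If none is an identity, take a triangle on three nodes $n,w,n'$ with $\lambda(n,w)=s$, $\lambda(w,n')=t$, $\lambda(n,n')=r$. It is not forbidden because $C(s,t,r)$. Glue $T_1$ to it along $nw$, and then $T_2$ along $wn'$. The root is $(n,n')$.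

In each case, any network extending the result extends $T_1$ and $T_2$, so it has $(n,w)\in\tau_1(\hat{\bar a})$ and $(w,n')\in\tau_2(\hat{\bar a})$ for the glued node $w$ (with $n'=n$ in the second case). $\square$

Call a pattern *completable* if every partial network over a graph in $\mathcal G$ extends to a network on the same node set.

**Proposition 2.** If a pattern is completable, then for every $\Lambda\subseteq\Lambda^+$ the $\Lambda$-reduct of its algebra $B$ is in $\mathbf V(\Lambda)$.

*Proof.* Let $\tau=\sigma$ be a $\Lambda$-equation valid in $\mathbf R(\Lambda)$, let $\bar a$ be an assignment and $r\in\tau^B(\bar a)$ an atom. Take $T$ and $(n,n')$ from Lemma 2 and a network $N$ extending $T$ on the same nodes. Then $(n,n')\in\tau(\hat{\bar a})$ in the algebra of all subsets of $N\times N$. The $\Lambda$-reduct of that algebra is in $\mathbf R(\Lambda)$, so $(n,n')\in\sigma(\hat{\bar a})$. By Lemma 1, $r=\lambda(n,n')\in\sigma^B(\bar a)$. So $\tau^B(\bar a)\subseteq\sigma^B(\bar a)$, and by symmetry equality holds. Apply Birkhoff's theorem. $\square$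

## 7. Two separation properties of glued graphs

**Lemma 3.** Let $G\in\mathcal G$.
(a) If $n\ne n'$ are nonadjacent and $f\ne g$ are common neighbors of $n,n'$, then $f,g$ are adjacent and every path from $n$ to $n'$ passes through $f$ or $g$.
(b) There is no triangle $t_1t_2t_3$ together with a nonempty connected set $H$ of vertices, disjoint from the triangle, such that each $t_i$ has a neighbor in $H$.

With $H$ a single vertex, (b) says that $G$ contains no $K_4$.

*Proof.* For $K_1,K_2,K_3$ there is no nonadjacent pair, and no triangle with a further vertex. Let $G$ be glued from $G_1,G_2$ along $K$, and let (a), (b) hold for $G_1,G_2$.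

**Shortcuts.** A walk in $G$ between vertices of $V_1$ can be turned into a walk in $G_1$ with the same ends that uses only vertices of the given walk. Each maximal excursion into $V_2\setminus K$ leaves from a vertex of $K$ and returns to a vertex of $K$. If these differ, replace the excursion by the edge between them; if they are equal, delete it. The same holds with $V_1,V_2$ exchanged.

**(a), both $n,n'$ in one part.** Say $n,n'\in V_1$. If $f\in V_2\setminus K$, then its neighbors $n,n'$ lie in $V_2$, hence in the clique $K$, and would be adjacent. So $f\in V_1$, and likewise $g\in V_1$. By (a) for $G_1$, $fg$ is an edge. A path from $n$ to $n'$ shortcuts to a walk in $G_1$ on some of its vertices. This walk contains a path from $n$ to $n'$ in $G_1$, which meets $\{f,g\}$.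

**(a), the other case.** Say $n\in V_1\setminus K$ and $n'\in V_2\setminus K$. Neighbors of $n$ lie in $V_1$ and neighbors of $n'$ lie in $V_2$, so $f,g\in K$ and $K=\{f,g\}$. This is an edge, and every path from $n$ to $n'$ meets $K$.

**(b).** Suppose there are such a triangle and $H$ in $G$, the triangle in $V_1$, say. If $H\cap V_1=\emptyset$, then $H\subseteq V_2\setminus K$, so all $t_i$ have neighbors in $V_2\setminus K$ and lie in $K$, contradicting $|K|\le2$. So $H_1=H\cap V_1\neq\emptyset$, and by shortcuts $H_1$ is connected in $G_1$. Each $t_i$ has a neighbor in $H_1$: let $r\in H$ be a neighbor of $t_i$. If $r\in V_1$, we are done. Otherwise $r\in V_2\setminus K$ and $t_i\in K$. As $H$ is connected and meets both $V_1$ and $V_2\setminus K$, it contains some $f\in K$. Since $H$ is disjoint from the triangle, $f\ne t_i$, so $f\in H_1$ is adjacent to $t_i$. This contradicts (b) for $G_1$. $\square$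

## 8. Completing partial networks for $B_2$

Which colour should a nonadjacent pair $u,m$ of types $U_i,M$ get? No constant choice works. Always $w$ violates (F1) on the path $u,p,m$ with $up=a$, $pm=c$. Always $z$ violates (F2) on the path $u,q,m$ with $uq=b$, $qm=d$. Always $h$ violates (F4) on the path $u,v,q,m$ with $uv=x$, $vq=b'$, $qm=d'$. So we use the dangerous colour $h$ only when (F1) and (F2) force it.

**Lemma 4.** The pattern of $B_2$ is completable.

*Proof.* Let $T$ be a partial network over $(N,E)\in\mathcal G$. Give nonadjacent pairs of types $\{P,M\},\{Q,M\},\{U_i,Q\},\{U_i,P\},\{U_1,U_2\},\{P,Q\}$ the colours $c',d',b',a',x',e$. Then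
$$\text{the colours }a,b,c,d,x\text{ occur only on }E\text{-pairs.}\tag{3}$$
For nonadjacent $u,m$ of types $U_i,M$, say $(u,m)$ is *P-linked* if some $p$ of type $P$ has $up=a$, $pm=c$, and *Q-linked* if some $q$ of type $Q$ has $uq=b$, $qm=d$. Let
$$um=h\text{ if both};\qquad um=z\text{ if P-linked but not Q-linked};\qquad um=w\text{ if not P-linked}.$$
By (3) the nodes $p,q$ here are common $E$-neighbors of $u,m$. Suppose some triple is forbidden. Not all its pairs are in $E$.

**(F1), (F2).** In (F1) on $u,p,m$, (3) gives $up,pm\in E$, so $um\notin E$. But $(u,m)$ is P-linked, so $um\ne w$. In (F2) on $u,q,m$, similarly $um\notin E$ and $(u,m)$ is Q-linked, so $um\neq z$. Both are contradictions.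

**(F4) with one of the $h$-pairs in $E$.** Let $u,v,m$ be the triple; $uv\in E$ by (3). Let $\{u,v\}=\{u_1,u_2\}$ with $u_1m\notin E$, $u_2m\in E$. As $u_1m=h$, there are $p,q$ linking $u_1$ and $m$. Then $u_2\ne q$ are common neighbors of the nonadjacent $u_1,m$, and the path $u_1,p,m$ avoids both. This contradicts Lemma 3(a).

**(F4) with neither in $E$.** Let $p,q$ link $(v,m)$ and $p_1,q_1$ link $(u,m)$. By Lemma 3(a), $pq\in E$ and every path from $v$ to $m$ meets $\{p,q\}$. The path $v,u,p_1,m$ does so only if $p_1=p$, and $v,u,q_1,m$ only if $q_1=q$ (look at the types). So $u$ is adjacent to all vertices of the triangle $v,p,q$, against Lemma 3(b) with $H=\{u\}$. $\square$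

By Propositions 1 and 2, the $\Lambda$-reduct of $B_2$ is in $\mathbf V(\Lambda)\setminus\mathbf R(\Lambda)$ for every $\Lambda$ with $\{\cdot,;,\smile\}\subseteq\Lambda\subseteq\Lambda^+$. So $\mathbf R(\Lambda)\subsetneq\mathbf V(\Lambda)$ for all of them.

**Answer to Problem 5.2.** There is no $\Lambda\supseteq\{\cdot,;,\smile\}$ with $\mathbf R(\Lambda)=\mathbf V(\Lambda)$; the set asked for is empty.

## 9. From one algebra to a sequence: the algebras $B_I$

One may still hope that $\mathbf R(\Lambda)$ is close to $\mathbf V(\Lambda)$: could finitely many first-order axioms, such as (1), cut $\mathbf R(\Lambda)$ out of $\mathbf V(\Lambda)$? We shall prove the following, for algebras $B_k$ ($k\ge2$) to be defined in a moment.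

**Theorem A.** For every $k\ge2$ and every $\Lambda$ with $\{\cdot,;,\smile\}\subseteq\Lambda\subseteq\Lambda^+$, the $\Lambda$-reduct of $B_k$ is in $\mathbf V(\Lambda)\setminus\mathbf R(\Lambda)$. Hence $\mathbf R(\Lambda)\neq\mathbf V(\Lambda)$ for all these $\Lambda$.

**Theorem B.** For every such $\Lambda$, $\mathbf R(\Lambda)$ is not finitely axiomatizable even relative to $\mathbf V(\Lambda)$: there is no first-order sentence $\psi$ with $\mathbf R(\Lambda)=\mathbf V(\Lambda)\cap\mathrm{Mod}(\psi)$.

The tool for Theorem B is Łoś's theorem: a sentence that holds in all factors holds in an ultraproduct. If $\psi$ existed, then $\neg\psi$ would hold in any ultraproduct of algebras from $\mathbf V(\Lambda)\setminus\mathbf R(\Lambda)$. So we want such algebras with a representable ultraproduct. Repeating $B_2$ is no help: it is finite, so each of its ultrapowers is isomorphic to $B_2$. We need a sequence of algebras in which the clash of Section 5 takes longer and longer to appear.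

In $B_2$ the clash is between two nodes $u,v$, both forced to have colour $h$ with $m$. We replace the edge $uv$ by a chain $y_1,\dots,y_k$. Only the two ends of the chain see $P$. A new rule (F3) passes the colour $h$ from each link to the next, and (F4) sits at the last edge only.

**Definition (the algebras $B_I$).** Let $I$ be a linear order with least element $1$ and greatest element $\ell\ne1$, in which every $i\neq\ell$ has an immediate successor $i+1$ and every $i\ne1$ an immediate predecessor $i-1$. Types: $P,Q,M$ and $U_i$ ($i\in I$). Colours:

* $\{P,Q\}:e$; $\{P,M\}:c,c'$; $\{Q,M\}:d,d'$; $\{U_i,Q\}:b,b'$; $\{U_i,M\}:h,w,z$;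
* $\{U_i,P\}:a,a'$ if $i\in\{1,\ell\}$, and only $a'$ otherwise;
* $\{U_i,U_j\}:x,x'$ if $i,j$ are consecutive, and only $x'$ otherwise.

Forbidden triangles:

* (F1) $i\in\{1,\ell\}$: $U_iP=a,\ PM=c,\ U_iM=w$;
* (F2) $i\in I$: $U_iQ=b,\ QM=d,\ U_iM=z$;
* (F3) $i+1<\ell$: $U_iU_{i+1}=x,\ U_iM=h,\ U_{i+1}M=w$;
* (F4) $i+1=\ell$: $U_iU_\ell=x,\ U_iM=h,\ U_\ell M=h$.

Let $S_I$ be the set of atoms and $B_I$ the algebra of this pattern. Put $[k]=\{1,\dots,k\}$ and $B_k=B_{[k]}$, so that $\ell=k$.

For $k=2$ rule (F3) is empty, and this is the $B_2$ of Section 4. For $k=3$ the clash reads as follows. Take a chain $y_1,y_2,y_3$ with $y_1y_2=y_2y_3=x$, a node $q$ with $y_iq=b$ for all $i$, a node $p$ with $y_1p=y_3p=a$, and $m$ with $pm=c$, $qm=d$. Then $y_1m=y_3m=h$ by (F1) and (F2). Next, $y_2m\neq w$ by (F3) and $y_2m\ne z$ by (F2), so $y_2m=h$; and (F4) is violated on $y_2,y_3,m$.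

## 10. $B_k$ is not representable

**Proposition 3.** Let $k\ge2$. The $\{\cdot,;,\smile\}$-reduct of $B_k$ is not in $\mathbf R(\{\cdot,;,\smile\})$. Hence the $\Lambda$-reduct of $B_k$ is not in $\mathbf R(\Lambda)$ for any $\Lambda\supseteq\{\cdot,;,\smile\}$.

*Proof.* The second sentence follows from the first by taking reducts.

**Step 1: relations that hold in $B_k$.** Put
$$\alpha_i=(U_i,P,a)\ (i\in\{1,k\}),\quad\beta_i=(U_i,Q,b),\quad\xi_i=(U_i,U_{i+1},x),\quad\chi_i=(U_i,M,h),$$
$$\gamma=(P,M,c),\quad\eta=(Q,M,d),\quad\varepsilon=(P,Q,e).$$
Only triangles of types $\{U_i,P,M\}$, $\{U_i,Q,M\}$, $\{U_i,U_{i+1},M\}$ can be forbidden. Hence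
$$\xi_{k-1}\le\beta_{k-1};\beta_k^\smile,\qquad\beta_{i+1}\le\xi_i^\smile;\beta_i\quad(i<k).\tag{4}$$
Since $\alpha_1;\alpha_k^\smile$ contains all atoms from $U_1$ to $U_k$,
$$\beta_1;\beta_k^\smile\le\alpha_1;\alpha_k^\smile.\tag{5}$$
As $\varepsilon$ is the only atom from $P$ to $Q$,
$$\alpha_1^\smile;\beta_1=\varepsilon\le\gamma;\eta^\smile.\tag{6}$$
For $i\in\{1,k\}$, $\alpha_i;\gamma$ consists of $(U_i,M,h),(U_i,M,z)$ by (F1). For all $i$, $\beta_i;\eta$ consists of $(U_i,M,h),(U_i,M,w)$ by (F2). So
$$(\alpha_i;\gamma)\cdot(\beta_i;\eta)=\chi_i\quad(i\in\{1,k\}).\tag{7}$$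
If $i+1<k$, then $\xi_i^\smile;\chi_i$ consists of $(U_{i+1},M,h),(U_{i+1},M,z)$ by (F3). By (F4), $\xi_{k-1}^\smile;\chi_{k-1}$ consists of $(U_k,M,w),(U_k,M,z)$. So
$$(\xi_i^\smile;\chi_i)\cdot(\beta_{i+1};\eta)=\chi_{i+1}\quad(i+1<k),\qquad(\xi_{k-1}^\smile;\chi_{k-1})\cdot\chi_k=\emptyset.\tag{8}$$

**Step 2: the points.** Let $\varphi$ be an embedding of the reduct into an algebra of relations. It preserves $\le$, which is defined from $\cdot$. The relation $\varphi(\emptyset)$ need not be empty, since $0$ is not in the type; but $\varphi(\emptyset)\subsetneq\varphi(\xi_{k-1})$. Pick $(y_{k-1},y_k)\in\varphi(\xi_{k-1})\setminus\varphi(\emptyset)$. By (4) there is $q$ with $(y_{k-1},q)\in\varphi(\beta_{k-1})$ and $(y_k,q)\in\varphi(\beta_k)$. Applying the second part of (4) to $(y_{i+1},q)\in\varphi(\beta_{i+1})$ for $i=k-2,\dots,1$, we get $y_{k-2},\dots,y_1$ with $(y_i,y_{i+1})\in\varphi(\xi_i)$ and $(y_i,q)\in\varphi(\beta_i)$. Now $(y_1,y_k)\in\varphi(\beta_1;\beta_k^\smile)$, so (5) gives $p$ with $(y_1,p)\in\varphi(\alpha_1)$, $(y_k,p)\in\varphi(\alpha_k)$. Then $(p,q)\in\varphi(\alpha_1^\smile;\beta_1)$, so (6) gives $m$ with $(p,m)\in\varphi(\gamma)$,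 $(q,m)\in\varphi(\eta)$.

**Step 3: passing $h$ along the chain.** By (7), $(y_1,m)\in\varphi(\chi_1)$ and $(y_k,m)\in\varphi(\chi_k)$. For $i+1<k$, if $(y_i,m)\in\varphi(\chi_i)$, then $(y_{i+1},m)$ lies in $\varphi(\xi_i^\smile;\chi_i)$ via $y_i$ and in $\varphi(\beta_{i+1};\eta)$ via $q$, so by (8) it lies in $\varphi(\chi_{i+1})$. Thus $(y_i,m)\in\varphi(\chi_i)$ for all $i\le k-1$. Finally $(y_k,m)\in\varphi\big((\xi_{k-1}^\smile;\chi_{k-1})\cdot\chi_k\big)=\varphi(\emptyset)$. Hence $(y_{k-1},y_k)\in\varphi(\chi_{k-1});\varphi(\emptyset)^\smile=\varphi(\chi_{k-1};\emptyset^\smile)=\varphi(\emptyset)$, contradicting the choice of $(y_{k-1},y_k)$. $\square$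

## 11. Completing partial networks for $B_k$

Lemmas 1, 2, 3 and Proposition 2 apply as they stand; only Lemma 4 must be redone. First see why its rule is not enough. For $1<i<k$ there is no colour $a$ between $U_i$ and $P$, so a nonadjacent pair of types $U_i,M$ would never be P-linked and would always get $w$. Let $k\ge3$ and take nodes $u,u^+,p,q,m$ of types $U_1,U_2,P,Q,M$. The edges are $uu^+=x$, $up=a$, $pm=c$, $uq=b$, $qm=d$, $pq=e$. The graph consists of two triangles glued along $pq$, with an edge glued on at $u$, so it is in $\mathcal G$. No triangle of it is forbidden. The rule gives $um=h$ and $u^+m=w$, and (F3) is violated.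

So a middle node must notice when its predecessor has colour $h$, and the rule becomes recursive. The price is that an $h$ on a nonadjacent pair may now come from far away. What we keep is an $E$-path along which it came.

**Lemma 5.** For every $k\ge2$ the pattern of $B_k$ is completable.

*Proof.* Let $T$ be a partial network over $(N,E)\in\mathcal G$.

**Step 1: the colours.** Give nonadjacent pairs of types $\{P,M\},\{Q,M\},\{U_i,Q\},\{U_i,P\},\{U_i,U_j\},\{P,Q\}$ the colours $c',d',b',a',x',e$. Consequently
$$\text{the colours }a,b,c,d,x\text{ occur only on }E\text{-pairs.}\tag{9}$$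
For nonadjacent $u$ of type $U_i$ and $m$ of type $M$, proceed by recursion on $i$. Call $(u,m)$ *Q-linked* if there is $q$ of type $Q$ with $uq=b$, $qm=d$. For $i\in\{1,\ell\}$ call it *prelinked* if there is $p$ of type $P$ with $up=a$, $pm=c$. For $1<i<\ell$ call it *prelinked* if there is $u'$ of type $U_{i-1}$ with $u'u=x$, $u'm=h$. The colour of $um$ is
$$h\text{ if both};\qquad z\text{ if prelinked but not Q-linked};\qquad w\text{ if not prelinked}.\tag{10}$$

**Step 2: where an $h$ comes from.** We claim:

(i) If $u$ has type $U_i$ with $i<\ell$, $um\notin E$ and $um=h$, then $u,m$ have a common $E$-neighbor of type $Q$, and there is an $E$-path from $u$ to $m$ all of whose interior vertices have type $P$ or $U_j$ with $j<i$.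

(ii) If $v$ has type $U_\ell$, $vm\notin E$ and $vm=h$, then $v,m$ have common $E$-neighbors $p$ of type $P$ and $q$ of type $Q$.

Part (ii) and the first half of (i) are clear from (10) and (9). For the path, induct on $i$. If $i=1$, take $u,p,m$ with $p$ from the definition of prelinked. If $1<i<\ell$, take $u'$ from that definition; $uu'\in E$ by (9). If $u'm\in E$, take $u,u',m$. Otherwise take $u$ followed by the path for $(u',m)$, whose interior has types $P$ or $U_j$ with $j<i-1$.

**Step 3: no forbidden triple.** Suppose some triple is forbidden. Not all of its pairs are in $E$.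

**(F1), (F2).** For (F1) on $u,p,m$: by (9) $up,pm\in E$, so $um\notin E$; but $(u,m)$ is prelinked, so $um\neq w$. For (F2) on $u,q,m$: by (9) $um\notin E$, and $(u,m)$ is Q-linked, so $um\ne z$. Both are contradictions.

**(F3)** on $u,u^+,m$ of types $U_i,U_{i+1},M$, with $i+1<\ell$. By (9) $uu^+\in E$. If $u^+m\notin E$, then $(u^+,m)$ is prelinked via $u$, so $u^+m\ne w$, a contradiction. So $u^+m\in E$, hence $um\notin E$ and $um=h$. By (i), the nonadjacent $u,m$ have the common neighbors $u^+$ and some $q$ of type $Q$, and the path in (i) avoids both by its types. This contradicts Lemma 3(a).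

**(F4)** on $u,v,m$ of types $U_i,U_\ell,M$, with $i+1=\ell$. By (9) $uv\in E$.

*Suppose $vm\in E$.* Then $um\notin E$ and $um=h$. By (i), $v$ and some $q$ of type $Q$ are common neighbors of $u,m$, and the path in (i) avoids both. This contradicts Lemma 3(a).

*So $vm\notin E$.* Take $p,q$ from (ii). By Lemma 3(a), $pq\in E$ and every path from $v$ to $m$ meets $\{p,q\}$. If $um\in E$, the path $v,u,m$ is a contradiction. So $um\notin E$; by (i) there are a common neighbor $q_1$ of $u,m$ of type $Q$ and a path $\beta$ from $u$ to $m$ with interior types $P$ or $U_j$, $j<i$.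

The path $v,u,q_1,m$ meets $\{p,q\}$, so $q_1=q$ by types; hence $uq\in E$. The vertex $v$ is not on $\beta$, so $v$ followed by $\beta$ is a path and meets $\{p,q\}$. Since $\beta$ has no vertex of type $Q$, $p$ lies on $\beta$. Let $H$ be the set of vertices of $\beta$ strictly before $p$. Then $u\in H$, and $H$ is connected and disjoint from $\{v,p,q\}$. Moreover $u$ is adjacent to $v$ and to $q$, and the last vertex of $H$ is adjacent to $p$. But $v,p,q$ is a triangle, contradicting Lemma 3(b). $\square$

Here is the change against $k=2$: there $H$ was the single vertex $u$, and now it is a stretch of the path along which $h$ was passed.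

**Proof of Theorem A.** The $\Lambda$-reduct of $B_k$ is in $\mathbf V(\Lambda)$ by Lemma 5 and Proposition 2, and not in $\mathbf R(\Lambda)$ by Proposition 3. $\blacksquare$

**Remark (Kleene star).** Add reflexive–transitive closure $\tau^*=\bigcup_n\tau^n$, with $\tau^0=1'$ and $\tau^{n+1}=\tau^n;\tau$. Lemmas 1 and 2 still hold: an instance of membership in $\tau^*$, concrete or in $B_k$, is an instance for some $\tau^n$, which the cases of $1'$ and $;$ handle. The proof of Proposition 2 then shows that $B_k$ lies in the variety generated by all concrete algebras of signature $\Lambda\cup\{*\}$. By Proposition 3 it is not isomorphic to one of them.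

## 12. The ultraproduct of the $B_k$ lives on an infinite chain

Let $D$ be a nonprincipal ultrafilter on $\{2,3,\dots\}$ and say "for $D$-many $k$" for "the set of such $k$ is in $D$". Let $\mathcal A=\prod_DB_k$ in the signature $\{+,\cdot,-,0,1,;,\smile,1'\}$, with complement added. By the downward Löwenheim–Skolem theorem there is a countable elementary subalgebra $\mathcal A'\preceq\mathcal A$. The purpose of this section is to place $\mathcal A$ inside one of our algebras $B_I$.

**Step 1: the order.** Let $I=\prod_D[k]$. By Łoś's theorem $I$ is a linear order of the kind allowed in Section 9. Moreover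
$$\ell\text{ is not reached from }1\text{ by finitely many successor steps.}\tag{11}$$
Indeed, for fixed $n$, the sentence "the greatest element is not reached from the least one in exactly $n$ successor steps" holds in $[k]$ for all $k\ne n+1$, hence for $D$-many $k$, hence in $I$.

**Step 2: the atoms.** We identify $\prod_DS_{[k]}$ with $S_I$. For each order $J$ as in Section 9, an atom in $S_J$ is given by its *kind* and at most two parameters from $J$. The kinds form one finite list, the same for all $J$:

* without parameters: $1_X,\delta_X$ for $X\in\{P,Q,M\}$, and the coloured atoms between $P,Q,M$;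
* with one parameter $i$: $1_{U_i}$, $\delta_{U_i}$, and the coloured atoms between $U_i$ and $P$, $Q$ or $M$, in both directions; for colour $a$ the parameter must satisfy $i\in\{1,\ell\}$;
* with two parameters $i\ne j$: $(U_i,U_j,x)$, where $i,j$ must be consecutive, and $(U_i,U_j,x')$.

The conditions on parameters are first-order formulas over $(J,<)$. Given a sequence of atoms $s_k\in S_{[k]}$, exactly one kind occurs for $D$-many $k$. Let the parameters of $s_k$ be $i_k$ (and $j_k$), and send the class of $(s_k)$ to the atom of $S_I$ of that kind with parameters the classes of $(i_k)$ (and $(j_k)$) in $I$. By Łoś these parameters are allowed. The map is well defined and injective, since two sequences agree for $D$-many $k$ iff kinds and parameters do. It is onto: for an atom of $S_I$ with parameters the classes of $(i_k),(j_k)$, Łoś shows that these are allowed in $[k]$ for $D$-many $k$; choose $s_k$ accordingly there and arbitrarily elsewhere.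

Whether an atom is an identity depends on its kind. The converse of an atom has a kind determined by the given one and the same parameters, possibly in swapped order. For each triple of kinds, $C(s,t,r)$ is expressed by one fixed formula in the parameters, built from the conditions $i=j$, $j=i+1$, $i=1$, $i=\ell$. For example, for $s=(U_i,U_j,x)$, $t=(U_{i'},M,h)$, $r=(U_{i''},M,w)$, it says that $i'=j$, $i''=i$ and not ($i=j+1$ and $i\neq\ell$), by (F3). So by Łoś, for atoms $s,t,r$ of $S_I$ that correspond to $(s_k),(t_k),(r_k)$,
$$C(s,t,r)\text{ in }S_I\iff C(s_k,t_k,r_k)\text{ for }D\text{-many }k,\tag{12}$$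
and likewise for "$s$ is an identity" and "$t=s^\smile$".

**Step 3: the embedding.** For $a\in\mathcal A$, the class of $(a_k)$ with $a_k\subseteq S_{[k]}$, put
$$\Phi(a)=\{s\in S_I:s_k\in a_k\text{ for }D\text{-many }k\},$$
where $s$ corresponds to $(s_k)$. This does not depend on the choice of representatives. We check that $\Phi$ is an embedding of $\mathcal A$ into $B_I$.

* *Injective:* if $a_k\neq a'_k$ for $D$-many $k$, choose $s_k$ in the symmetric difference for these $k$. Then $s$ lies in exactly one of $\Phi(a),\Phi(a')$: the set of these $k$ splits into those with $s_k\in a_k\setminus a_k'$ and those with $s_k\in a_k'\setminus a_k$, and exactly one of these two sets is in $D$.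
* *Boolean operations, $0$, $1$:* by the properties of an ultrafilter; for complement, exactly one of $\{k:s_k\in a_k\}$ and $\{k:s_k\notin a_k\}$ is in $D$.
* *Converse and $1'$:* by Step 2.
* *Composition:* if $r\in\Phi(a;b)$, then for $D$-many $k$ there are $s_k\in a_k$, $t_k\in b_k$ with $C(s_k,t_k,r_k)$. Choose them; by (12), $C(s,t,r)$ with $s\in\Phi(a)$, $t\in\Phi(b)$. Conversely, if $s\in\Phi(a)$, $t\in\Phi(b)$ and $C(s,t,r)$, then for $D$-many $k$ we have $s_k\in a_k$, $t_k\in b_k$ and $C(s_k,t_k,r_k)$, so $r_k\in a_k;b_k$.

So we regard $\mathcal A'$ as a countable subalgebra of $B_I$, complement included.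

## 13. Representing the ultraproduct

**Proposition 4.** $\mathcal A'$ is isomorphic to a concrete algebra of relations in the full signature $\{+,\cdot,-,0,1,;,\smile,1'\}$. In particular its $\Lambda$-reduct is in $\mathbf R(\Lambda)$.

**Claim.** For each nonempty $a\in\mathcal A'$ there is a countable network $N_a$ over the pattern of $B_I$ such that $\lambda(n,n')\in a$ for some $n,n'$, and such that whenever $\lambda(n,n')\in b;c$ with $b,c\in\mathcal A'$, there is a node $n''$ with $\lambda(n,n'')\in b$, $\lambda(n'',n')\in c$.

**The Claim implies the Proposition.** Let $U$ be the disjoint union of the $N_a$, let $W=\bigcup_aN_a\times N_a$, and $\varphi(b)=\{(n,n')\in W:\lambda(n,n')\in b\}$. Then $\varphi$ preserves the Boolean operations with unit $W$, it preserves converse because $\lambda(n',n)=\lambda(n,n')^\smile$, and it preserves $1'$ because $\lambda(n,n')\in1'$ iff $n=n'$. We have $\varphi(b);\varphi(c)\subseteq\varphi(b;c)$ by (2), and $\supseteq$ by the Claim. If $b\neq c$, their symmetric difference $a$ is a nonempty element of $\mathcal A'$, and $N_a$ has a pair $(n,n')$ with $\lambda(n,n')\in a$, which lies in exactly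 one of $\varphi(b),\varphi(c)$. So $\varphi$ is injective.

*Proof of the Claim.* We now use the step-by-step construction that failed for $B_2$. The graph lemma is no longer available, since witnesses must be added for all pairs of nodes. Two things replace it: a new node has at most two prescribed pairs, and the chain is infinite in the sense of (11).

**Step 1: the construction.** We build finite networks $N_0\subset N_1\subset\cdots$, each extending the one before without changing old types and colours, and we *mark* certain pairs. Pick an atom $r\in a$. $N_0$ is one node if $r$ is an identity (of the type of $r$); otherwise it has two nodes $n,n'$ with $\lambda(n,n')=r$, and $nn'$ is marked. There are countably many requirements $(n,n',b,c)$ with $\lambda(n,n')\in b;c$, as $\mathcal A'$ is countable; we treat one at each step, with bookkeeping so that all are eventually treated.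

To treat $(n,n',b,c)$, choose atoms $s\in b$, $t\in c$ with $C(s,t,\lambda(n,n'))$. If $s$ is an identity, then $s=\lambda(n,n)$ and $t=\lambda(n,n')$, so $n$ itself is a witness. If $t$ is an identity, $n'$ is a witness in the same way. Otherwise add a new node $\nu$ whose type is the target of $s$, put $\lambda(n,\nu)=s$, $\lambda(\nu,n')=t$, and mark $n\nu$ and $\nu n'$. If $n=n'$, this is one pair, and it is consistent: $\lambda(n,n')$ is an identity and $s,t$ are not, so $t=s^\smile$.

The other pairs of $\nu$ with old nodes of a different type are unmarked and are coloured by the default rule: $c',d',b',a',x',e$ for types $\{P,M\},\{Q,M\},\{U_i,Q\},\{U_i,P\},\{U_i,U_j\},\{P,Q\}$; and then $h,z,w$ by (10) for types $\{U_i,M\}$, with *Q-linked* and *prelinked* defined word for word as in Lemma 5. If $\nu$ has type $U_i$, these definitions refer only to colours already present. If $\nu$ has type $M$, they form a recursion along the indices of the finitely many old $U$-nodes, in increasing order. Then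

* the colours $a,b,c,d,x$ occur only on marked pairs;
* $\nu$ is in at most two marked pairs of the new network.

It remains to show that no forbidden triangle containing $\nu$ arises. If both pairs of the triangle at $\nu$ are marked, then its nodes are $n,\nu,n'$ with $n\ne n'$, none of the three atoms is an identity, and $C(s,t,\lambda(n,n'))$ says that it is not forbidden. So from now on
$$\text{at least one pair of the triangle at }\nu\text{ is unmarked.}\tag{13}$$

**Step 2: what an unmarked $h$ at $\nu$ requires.**

(i) *If $\nu=u$ has type $U_i$ and $um$ is unmarked with colour $h$, then $u$ has a marked pair with a node of type $Q$, and a marked pair with a node of type $P$ (if $i\in\{1,\ell\}$) or of type $U_{i-1}$ (otherwise).* This is read off from the rule: $u$ is in pairs of colours $b$, and $a$ or $x$.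

(ii) *If $\nu=m$ has type $M$ and $um$ is unmarked with colour $h$, $u$ of type $U_i$, then $m$ has a marked pair with a node of type $Q$, and one with a node of type $P$ or $U_j$, $j<i$; if $i\in\{1,\ell\}$, one with a node of type $P$.* The node of type $Q$ comes from Q-linked (colour $d$). If $i\in\{1,\ell\}$, prelinked gives a node $p$ with $pm=c$, which is marked. If $1<i<\ell$, there is $u'$ of type $U_{i-1}$ with $u'm=h$. Either $u'm$ is marked, or we repeat with $u'$, whose index is smaller. Since there are finitely many nodes, this stops, with a marked pair of $m$ with a node of type $U_j$, $j<i$, or at index $1$ with one of type $P$.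

**Step 3: (F1) and (F2).** In (F1) on $u,p,m$ the pairs $up,pm$ are marked. By (13), $\nu\neq p$ and $um$ is an unmarked pair at $\nu$. It is default-coloured and prelinked, so not $w$. In (F2) on $u,q,m$ the pairs $uq,qm$ are marked, so $\nu\ne q$, and $um$ is default-coloured and Q-linked, so not $z$.

**Step 4: (F3)** on $u,u^+,m$ of types $U_i,U_{i+1},M$, $i+1<\ell$. The pair $uu^+$ has colour $x$ and is marked.

* If $\nu=u^+$, then $u^+m$ is unmarked by (13), and it is prelinked via $u$, so not $w$.
* If $\nu=u$, then $um$ is unmarked with colour $h$. By (i), $u$ has three marked pairs: with $u^+$, with a node of type $Q$, and with one of type $P$ or $U_{i-1}$. Contradiction.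
* If $\nu=m$ and $u^+m$ is unmarked, it is prelinked via $u$, so not $w$. If $\nu=m$ and $u^+m$ is marked, then $um$ is unmarked with colour $h$. By (ii), $m$ has three marked pairs: with $u^+$, with a node of type $Q$, and with one of type $P$ or $U_j$, $j<i$. Contradiction.

**Step 5: (F4)** on $u,v,m$ of types $U_i,U_\ell,M$, $i+1=\ell$. The pair $uv$ is marked. We have $1<i<\ell$, by (11).

* If $\nu=u$, then $um$ is unmarked with colour $h$, and $u$ has three marked pairs: with $v$ and, by (i), with nodes of types $Q$ and $U_{i-1}$.
* If $\nu=v$, then $vm$ is unmarked with colour $h$, and $v$ has three marked pairs: with $u$ and, by (i), with nodes of types $Q$ and $P$.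
* If $\nu=m$ and $um$ is marked, then $vm$ is unmarked with colour $h$, and $m$ has three marked pairs: with $u$ and, by (ii), with nodes of types $Q$ and $P$.
* If $\nu=m$ and $vm$ is marked, then $um$ is unmarked with colour $h$, and $m$ has three marked pairs: with $v$ and, by (ii), with nodes of type $Q$ and of type $P$ or $U_j$, $j<i$.

All four are contradictions. Finally let $\nu=m$ with $um,vm$ both unmarked, of colour $h$. By (ii) for $v$, the marked pairs at $m$ are exactly one with a node of type $P$ and one with a node of type $Q$. So every pair of $m$ with a $U$-node is unmarked, hence default-coloured. Start from $u$ and follow the definition of prelinked: we get nodes of types $U_i,U_{i-1},U_{i-2},\dots$, all with colour $h$ to $m$, and this can stop only at type $U_1$. As there are finitely many nodes, it stops. So $\ell=i+1$ is reached from $1$ in finitely many successor steps, against (11).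

So all $N_j$ are networks, and $N_a=\bigcup_jN_j$ is as required. $\square$

The last case is the clash of Section 5. For $I=[k]$ it occurs, as Proposition 3 shows; for the infinite chain it would need infinitely many nodes at a finite stage.

## 14. The ultraproduct refutes finite axiomatizability over $\mathbf V(\Lambda)$

**Proof of Theorem B.** Suppose $\mathbf R(\Lambda)=\mathbf V(\Lambda)\cap\mathrm{Mod}(\psi)$ for a first-order sentence $\psi$. By Theorem A, the $\Lambda$-reduct of every $B_k$ ($k\ge2$) is in $\mathbf V(\Lambda)\setminus\mathbf R(\Lambda)$, so it satisfies $\neg\psi$. By Łoś's theorem the $\Lambda$-reduct of $\mathcal A=\prod_DB_k$ satisfies $\neg\psi$, and so does the $\Lambda$-reduct of $\mathcal A'\preceq\mathcal A$. But by Proposition 4 the $\Lambda$-reduct of $\mathcal A'$ is in $\mathbf R(\Lambda)$, so it satisfies $\psi$. This is a contradiction. $\blacksquare$
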